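# Random cuts of a tree and the simplicial volume of a product of two open manifolds

## 1. Cutting a tree at random edges

Let $T$ be a simplicial tree whose vertices may have any valence, finite or infinite, and let $E$ be its set of edges. Give every edge length $1$ and identify each edge with its midpoint. Then $E\subset T$ is a closed discrete set, since two midpoints are at distance at least $1$.

**Definition (pieces and projections).** For $\omega\subset E$, a *piece* of $\omega$ is a connected component $C$ of $T\setminus\omega$. Its closure $\overline C$ is a closed subtree, and $\mathrm{pr}_C:T\to\overline C$ denotes the nearest-point projection.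

A piece is open and $\overline C\subset C\cup\omega$. Each $w\in\overline C\setminus C$ is a midpoint lying in $\omega$, and $C$, being connected and disjoint from $w$, lies on one side of $w$. So the points of $\overline C\setminus C$ are endpoints of the tree $\overline C$. The projection sends $E$ to $E$: an edge in $\overline C$ is fixed, and a point outside $\overline C$ is sent to a point of $\overline C\setminus C\subset\omega$.

For a set $S$, functions $f$ on $S^{k+1}$ carry the homogeneous coboundary $(\delta f)(s_0,\dots,s_{k+1})=\sum_i(-1)^if(\dots,\widehat{s_i},\dots)$. A function is *alternating* if a permutation of its entries multiplies it by the sign of the permutation. It then vanishes whenever two entries agree.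

**Definition (cut function).** For an alternating $f:E^{k+1}\to\mathbb R$ with $k\ge1$ put
$$(\tau_\omega f)(e_0,\dots,e_k)=\sum_{C}f(\mathrm{pr}_Ce_0,\dots,\mathrm{pr}_Ce_k),\tag{1}$$
where $C$ runs over the pieces of $\omega$. (Section 6 shows that only finitely many terms are non-zero.)

The construction is this: let $\omega$ be random, containing each edge independently with probability $p$, and take the expectation $A_p=\mathbb E_p[\tau_\omega f]$. At $p=0$ nothing is cut and $A_0=f$. At $p=1$ everything is cut, and the pieces are the open stars of radius $\tfrac12$ around the vertices.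

**Example.** Let $T$ be a path with consecutive edges $1,2,3,4$. Let $F:E^4\to\mathbb R$ be the alternating function with $F(1,2,3,4)=1$. It is a cocycle: $\delta F$ is alternating on $5$-tuples, and a $5$-tuple of four edges has a repetition. Cut at edge $2$ only. The closed pieces contain the edges $\{1,2\}$ and $\{2,3,4\}$, and the tuple $(1,2,3,4)$ projects to $(1,2,2,2)$ and $(2,2,3,4)$, so $\tau_\omega F(1,2,3,4)=0$. Any cut containing $2$ or $3$ likewise kills the value. Cuts at $1$ and $4$ do no harm, because all four edges still lie in one closed piece. Hence $A_p(1,2,3,4)=(1-p)^2$: it decreases from $F$ to $0$, and never exceeds $\|F\|_\infty$.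

**Proposition 1.** Let $T$ be a simplicial tree with edge set $E$, $H$ a group acting on $T$ by automorphisms, and $n\ge3$. Let $F:E^{n+1}\to\mathbb R$ be bounded, alternating, $H$-invariant, with $\delta F=0$, and with $F(e_0,\dots,e_n)=0$ whenever $e_0,\dots,e_n$ share a common vertex. Then for each $\varepsilon\in(0,1)$ there is a bounded $H$-invariant $c_\varepsilon:E^n\to\mathbb R$ such that $F_\varepsilon:=\delta c_\varepsilon$ satisfies $\|F_\varepsilon\|_\infty\le\|F\|_\infty$, and $F_\varepsilon\to F$ pointwise as $\varepsilon\to0$.

Here $F_\varepsilon$ will be $A_\varepsilon$. Two simpler primitives of $F$ come to mind, and each fails at a definite point.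

- Fix an edge $s$. The function $\kappa(y_0,\dots,y_{n-1})=F(s,y_0,\dots,y_{n-1})$ is bounded and $\delta\kappa=F$. But $\kappa$ is only known to be invariant under the stabilizer of $s$.
- Cut the edges near a given tuple one after another. Each cut changes $\tau_\omega F$ by the coboundary of a function bounded by $\|F\|_\infty$, and after all cuts one has $0$. But one must choose the order of the cuts invariantly, and the number of cuts is not bounded.

Random cuts remove the dependence on an order. Stopping at cut probability $\varepsilon$ keeps the primitive bounded, with a bound $2n\log(1/\varepsilon)\|F\|_\infty$ that is allowed to blow up as $\varepsilon\to0$, while $\|F_\varepsilon\|_\infty$ does not.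

What this is for: suppose $F$ evaluates a bounded cocycle on the simplices near infinity of a manifold, and $z$ is a cycle near infinity of finite $\ell^1$-norm. Then $\langle\delta c_\varepsilon,z\rangle=0$ for all $\varepsilon$, and dominated convergence gives $\langle F,z\rangle=0$. This vanishing is what is needed to answer a question about simplicial volume, to which we now turn.

## 2. Simplicial volume of open manifolds, and three theorems

An *open manifold* is a connected, oriented, non-compact manifold without boundary. For an open $n$-manifold $M$, a *locally finite (lf) chain* is a formal sum $c=\sum_\sigma a_\sigma\sigma$ of singular simplices with real coefficients such that every compact subset of $M$ meets the images of only finitely many $\sigma$ with $a_\sigma\ne0$. These chains form a complex $C^{lf}_*(M;\mathbb R)$ with homology $H^{lf}_*(M;\mathbb R)$. Let $[M]_{lf}\in H_n^{lf}(M;\mathbb R)$ be the lf fundamental class and $|c|_1=\sum_\sigma|a_\sigma|\in[0,\infty]$.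

**Definition (simplicial volume).**
$$\|M\|=\inf\{|c|_1: c\text{ is an lf fundamental cycle of }M\}\in[0,\infty].$$

We use the textbook fact that $H_n^{lf}(M;\mathbb R)\cong H_n(M,M\setminus x;\mathbb R)$ for every $x\in M$: an lf $n$-cycle is a fundamental cycle if and only if it maps to the orientation generator of $H_n(M,M\setminus x)$ for one point $x$.

**Example ($\|\mathbb R\|=\infty$).** Let $c$ be an lf fundamental cycle of $\mathbb R$, let $k\ge1$, and let $c_0$ be the finite part of $c$ consisting of the simplices that meet $[-k,k]$. Then $\partial c_0=-\partial(c-c_0)$ lies in $\mathbb R\setminus[-k,k]$. As $c_0$ represents a generator of $H_1(\mathbb R,\mathbb R\setminus[-k,k])$, the $0$-chain $\partial c_0$ has total mass $+1$ on one side and $-1$ on the other. So $|\partial(c-c_0)|_1\ge2$, and hence $|c-c_0|_1\ge1$ for every $k$. If $|c|_1$ were finite, then $|c-c_0|_1\to0$ as $k\to\infty$, a contradiction.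

It is known that $\|M\times N\|\le\binom{\dim M+\dim N}{\dim M}\|M\|\,\|N\|$ for complete, connected, oriented manifolds with $\|M\|,\|N\|<\infty$, that the reverse inequality $\|M\|\,\|N\|\le\|M\times N\|$ fails in general, and that $\|M_1\times M_2\times M_3\|=0$ for any three open manifolds (Gromov). The following question is from "Lipschitzowska objętość symplicjalna" (http://www.impan.pl/~kstrzalkowski/Doktorat.pdf): can $\|M_1\times M_2\|$ be finite and positive for two open manifolds $M_1,M_2$? The answer is yes.

**Theorem A.** Let $M_1,M_2$ be non-compact connected oriented surfaces of finite type (interiors of compact surfaces) with $\chi(M_i)<0$. Then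
$$0<6\,\chi(M_1)\chi(M_2)\le\|M_1\times M_2\|\le24\,\chi(M_1)\chi(M_2)<\infty.$$

For two once-punctured tori, $\chi=-1$ and $6\le\|M_1\times M_2\|\le24$. Theorem A settles the question. The next two theorems complement it.

**Theorem B.** Let $M_i=\operatorname{int}W_i$ with $W_i$ compact, connected, oriented, $\partial W_i\ne\emptyset$, $\dim M_1=p$, $\dim M_2=q$, and $\|M_i\|<\infty$. Suppose every component of $\partial W_i$ has amenable $\pi_1$-image in $\pi_1(M_i)$. Then
$$\|M_1\|\cdot\|M_2\|\le\|M_1\times M_2\|\le\tbinom{p+q}{p}\|M_1\|\cdot\|M_2\|.$$
In particular $0<\|M_1\times M_2\|<\infty$ if $\|M_1\|,\|M_2\|>0$, for example for any two non-compact complete oriented hyperbolic manifolds of finite volume and dimension $\ge2$.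

**Theorem C.** If $M_1,M_2$ are open manifolds and $\pi_1(M_1)$ is amenable, then $\|M_1\times M_2\|\in\{0,\infty\}$.

**Remark.** The amenability hypothesis in Theorem B cannot be dropped. For a once-punctured torus $\Sigma$ one has $\|\Sigma\|=2$ (Section 4) and $0<\|\Sigma\times\Sigma\|<\infty$ by Theorem A, but $\|\Sigma\times(\Sigma\times\Sigma)\|=0$ by the result of Gromov just quoted.

## 3. Bounded cochains and labels at the ends

**Pairings.** Let $C^{\ell^1}_*(X)$ be the $\ell^1$-completion of the real singular chain complex of $X$. An lf chain of finite norm is an $\ell^1$-chain. A *bounded cochain* is a bounded function on singular simplices. It pairs with $\ell^1$-chains, and $|\langle f,c\rangle|\le\|f\|_\infty|c|_1$. We use $\delta f=f\circ\partial$. If $h$ is bounded and $z$ is an $\ell^1$-cycle, then $\langle\delta h,z\rangle=\langle h,\partial z\rangle=0$.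

**Alternation.** For a set $S$ let $C_k(S)=\mathbb R[S^{k+1}]$ and
$$\operatorname{alt}(s_0,\dots,s_k)=\tfrac1{(k+1)!}\sum_\pi\operatorname{sgn}(\pi)(s_{\pi0},\dots,s_{\pi k}).$$
This is a chain map. Indeed, delete the entry in position $i$ from the term of $\pi$, let $j=\pi(i)$, and let $\rho$ be the induced permutation of the remaining indices; then $(-1)^i\operatorname{sgn}(\pi)=(-1)^j\operatorname{sgn}(\rho)$. Each pair $(j,\rho)$ arises for $k+1$ values of $i$, and the sum is $\sum_j(-1)^j\operatorname{alt}(\dots,\widehat{s_j},\dots)$.

There is a chain homotopy $D$ with $\partial D+D\partial=\mathrm{id}-\operatorname{alt}$, natural in $S$ and bounded in each degree. Start with $D_0=0$, which works because $\operatorname{alt}=\mathrm{id}$ in degree $0$. Given $D_{k-1}$, consider $\iota=(0,\dots,k)\in C_k(\{0,\dots,k\})$. The element $\iota-\operatorname{alt}\iota-D_{k-1}\partial\iota$ is a cycle, because its boundary is $\partial\iota-\operatorname{alt}\partial\iota-(\partial\iota-\operatorname{alt}\partial\iota-D_{k-2}\partial\partial\iota)=0$. The complex $C_*(\{0,\dots,k\})$ has no homology in positive degrees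 (cone off a point), so this cycle is $\partial u$ for some $u$. Put $D_k\iota=u$ and define $D_k(s_0,\dots,s_k)$ as the image of $u$ under $i\mapsto s_i$. The norm of $D_k$ is at most $|u|_1$, and naturality makes $D$ equivariant for any group acting on $S$. Consequently, for a bounded invariant cocycle $\varphi$ we have $\varphi-\varphi\circ\operatorname{alt}=\delta(\varphi\circ D)$: *a bounded invariant cocycle and its alternation differ by the coboundary of a bounded invariant function.*

**Labels.** Let $M=\operatorname{int}W$ with $W$ compact, connected, oriented, $\partial W\ne\emptyset$, and $\Gamma=\pi_1(M)$. Choose a compact core $K\subset M$ such that $U:=M\setminus K\cong\partial W\times(0,\infty)$, with the collar structure extending slightly into $K$, so $\overline U\cong\partial W\times[0,\infty)$. Let $\widetilde M\to M$ be the universal cover, and let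
$$A=\pi_0(\text{preimage of }U),\qquad \text{preimage of }U=\bigsqcup_{a\in A}\widetilde U_a.$$
$A$ is a non-empty $\Gamma$-set. Because of the extended collar, each $\widetilde U_a$ sits in one component of the preimage of a slightly larger collar. So the closures of the $\widetilde U_a$ are disjoint, and every point of $\widetilde M$ has a neighborhood meeting at most one of them.

Choose a $\Gamma$-equivariant map of sets $\alpha:\widetilde M\to A$ with $\alpha=a$ on the closure of $\widetilde U_a$. On the remaining points, which form free orbits, take any equivariant map. No continuity is asked. For a bounded alternating $\Gamma$-invariant cocycle $f$ on $A$ of degree $k\ge 1$ put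
$$\hat f(\sigma)=f\big(\alpha(\tilde\sigma(v_0)),\dots,\alpha(\tilde\sigma(v_k))\big),\qquad\tilde\sigma\text{ any lift of }\sigma.\tag{2}$$
This is a bounded singular cocycle on $M$. If $\sigma$ lies in $\overline U$, its labels are all equal and $\hat f(\sigma)=0$.

**Example (cusps).** Let $M=\Gamma\backslash\mathbb H^2$ be a complete non-compact oriented hyperbolic surface of finite area, and let $U$ be a union of disjoint open cusp neighborhoods bounded by short horocycles. The $\widetilde U_a$ are horoballs, and $A$ is, equivariantly, the set of parabolic fixed points in $\partial\mathbb H^2=S^1$. Let $\mathrm{or}$ be $+1$ on positively ordered triples of distinct points of $S^1$, $-1$ on negatively ordered ones, and $0$ if two points agree. It is bounded, alternating and $\Gamma$-invariant. It is a cocycle: $\delta\,\mathrm{or}$ is alternating, so it vanishes on tuples with repetitions, and for distinct points we may assume that $a,b,c,d$ are in positive cyclic order, when $\mathrm{or}(b,c,d)-\mathrm{or}(a,c,d)+\mathrm{or}(a,b,d)-\mathrm{or}(a,b,c)=1-1+1-1=0$.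

## 4. A single cusped surface

Let $M$ be a surface as in Theorem A. Give it a complete hyperbolic metric of finite area, so that we are in the last example. It has an ideal triangulation. The area of $M$ is $2\pi|\chi(M)|$ and an ideal triangle has area $\pi$, so there are $2|\chi(M)|$ ideal triangles. Choose the cusp neighborhoods so small that each ideal triangle meets $U$ exactly in three disjoint spikes at its ideal vertices.

**Lemma 2.** $M$ has an lf fundamental cycle $c$ with $|c|_1<\infty$.

*Proof.* The purpose is to close up a relative cycle of $K$ through the cusps at finite cost, by winding faster and faster with smaller and smaller coefficients. Identify each component of $\overline U$ with $S^1\times[0,\infty)$ such that $\lambda_{1,0}$ represents the boundary orientation of $K$, where $\lambda_{m,k}(t)=(e^{2\pi imt},k)$ is viewed as a singular $1$-simplex. We use two chains.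

- $Q_{m,k}$, of norm $2$: the triangulated cylinder over $\lambda_{m,k}$ between levels $k$ and $k+1$. Its two vertical edges coincide and cancel, so $\partial Q_{m,k}=\lambda_{m,k+1}-\lambda_{m,k}$.
- $R_{m,k}$, a single $2$-simplex: the affine map $\Delta^2\to\mathbb R$ with $v_0,v_1,v_2\mapsto0,m,2m$, followed by $x\mapsto(e^{2\pi ix},k)$. Its faces $[v_0v_1]$ and $[v_1v_2]$ are both $\lambda_{m,k}$, so $\partial R_{m,k}=2\lambda_{m,k}-\lambda_{2m,k}$.

For every $m\ge1$,
$$\partial\big(2^{-k}Q_{2^km,k}-2^{-k-1}R_{2^km,k+1}\big)=2^{-k-1}\lambda_{2^{k+1}m,k+1}-2^{-k}\lambda_{2^km,k},$$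
because the two terms $\pm2^{-k}\lambda_{2^km,k+1}$ cancel. Therefore
$$e_m=\tfrac1m\sum_{k\ge0}\big(2^{-k}Q_{2^km,k}-2^{-k-1}R_{2^km,k+1}\big)\quad\text{has}\quad\partial e_m=-\tfrac1m\lambda_{m,0},\quad|e_m|_1\le\tfrac5m,\tag{3}$$
and $e_m$ is locally finite since its $k$-th term lies in $S^1\times[k,k+1]$.

Now take a relative fundamental cycle $z$ of $(K,\partial K)$. Its boundary is homologous in $\partial K$ to the sum of the loops $\lambda_{1,0}$. After adding a finite chain in $\partial K$ to $z$ we may assume that $\partial z$ equals this sum. Adding $e_1$ on every end to $z$ gives an lf cycle $c$ of finite norm. It agrees with $z$ near interior points of $K$, so it is a fundamental cycle. $\square$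

**Example (the open cylinder).** On $S^1\times\mathbb R$ take $e_m$ on $S^1\times[0,\infty)$ and subtract its reflection in $S^1\times(-\infty,0]$. The boundaries $-\frac1m\lambda_{m,0}$ cancel, so this is an lf cycle of norm at most $10/m$. Near height $\frac12$ it is $\frac1m$ times the image of a cylinder under a map of degree $m$, so up to sign it is a fundamental cycle. Hence $\|S^1\times\mathbb R\|=0$.

**Lemma 3.** Every lf fundamental cycle $c$ of $M$ satisfies $\langle\widehat{\mathrm{or}},c\rangle=2|\chi(M)|$, where the pairing has only finitely many non-zero terms.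

*Proof.* All but finitely many simplices of $c$ lie in $U$, where $\widehat{\mathrm{or}}$ vanishes. So the pairing is a finite sum.

**Step 1: a cycle $c_z$ on which the pairing can be read off.** The ideal triangles truncate to hexagons decomposing $K$. Lift one to $\mathbb H^2$. Let $\xi_1,\xi_2,\xi_3$ be its ideal vertices in positive order and $v_1,v_1',v_2,v_2',v_3,v_3'$ the vertices of the hexagon in positive cyclic order, with $v_j,v_j'$ on the horocycle at $\xi_j$. Triangulate the hexagon by
$$(v_1v_1'v_2),\quad(v_2v_2'v_3),\quad(v_3v_3'v_1),\quad(v_1v_2v_3).$$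
Choose parametrizations of all edges, and then orientation-preserving parametrizations $u:\Delta^2\to K$ of all triangles, with vertices in the listed order, that restrict on edges to the chosen ones up to the affine flip. Put $z_K=\sum_u\operatorname{alt}(u)$, where on singular simplices $\operatorname{alt}(\sigma)=\frac1{(k+1)!}\sum_\pi\operatorname{sgn}(\pi)\,\sigma\circ\pi_*$; this is a chain map by the computation in Section 3. An interior edge occurs twice in $\sum_u\partial u$, with opposite orientations. As $\operatorname{alt}$ turns a flip into a sign, these contributions cancel in $\partial z_K=\sum_u\operatorname{alt}(\partial u)$. So $\partial z_K$ lies in $\partial K$. At interior points of triangles $z_K$ has local degree $1$, so $z_K$ is a relative fundamental cycle.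

Let $b=\partial z_K$, let $b_k$ be $b$ pushed to level $k$ of the collar, and let $h_k$ be the prism operator from level $k$ to level $k+1$. Since $b$ is a cycle, $\partial h_k(b)=b_{k+1}-b_k$. So $c_z=z_K+\sum_{k\ge0}h_k(b)$ is an lf fundamental cycle.

**Step 2: its pairing.** The simplices of $h_k(b)$ lie in $\overline U$ and contribute $0$. The vertices $v_j,v_j'$ lie in the closure of the horoball at $\xi_j$ and have label $\xi_j$. As $\mathrm{or}$ is alternating, $\langle\widehat{\mathrm{or}},\operatorname{alt}(u)\rangle=\widehat{\mathrm{or}}(u)$. The first three triangles of a hexagon have a repeated label, so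
$$\langle\widehat{\mathrm{or}},c_z\rangle=\sum_{\text{hexagons}}\big(0+0+0+\mathrm{or}(\xi_1,\xi_2,\xi_3)\big)=2|\chi(M)|.$$

**Step 3: independence of the cycle.** Write $c-c_z=\partial e$ with $e$ locally finite, and let $e_0$ be the finite part of $e$ consisting of the simplices meeting $K$. Then $c-c_z-\partial e_0=\partial(e-e_0)$ has all its simplices in $U$, where $\widehat{\mathrm{or}}$ vanishes. Since $\langle\widehat{\mathrm{or}},\partial e_0\rangle=\langle\delta\widehat{\mathrm{or}},e_0\rangle=0$, we get $\langle\widehat{\mathrm{or}},c\rangle=\langle\widehat{\mathrm{or}},c_z\rangle$. $\square$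

Since $\|\widehat{\mathrm{or}}\|_\infty\le1$, Lemma 3 gives $\|M\|\ge2|\chi(M)|>0$. So for one surface, duality with a bounded cocycle works directly. The exact value is a known theorem (Gromov, Thurston): a complete oriented hyperbolic $d$-manifold of finite volume has $\|M\|=\operatorname{vol}(M)/v_d$, where $v_d$ is the volume of a regular ideal $d$-simplex. For $d=2$ we have $v_2=\pi$, so
$$\|M\|=2|\chi(M)|.\tag{4}$$

## 5. Two cusped surfaces: the cocycle $P$ and the end of the product

Let $M_1,M_2$ be manifolds as in the paragraph on labels, with data $W_i,K_i,U_i,\Gamma_i,A_i,\alpha_i$, of dimensions $p,q\ge1$. Put $n=p+q$, $M=M_1\times M_2$, $\Gamma=\Gamma_1\times\Gamma_2$, $\alpha=(\alpha_1,\alpha_2)$. Let $f_1,f_2$ be bounded alternating $\Gamma_i$-invariant cocycles on $A_1,A_2$ of degrees $p$ and $q$. The natural cocycle for the product is the alternated cup product on $(A_1\times A_2)^{n+1}$: with $s_j=(a_j,b_j)$,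
$$P(s_0,\dots,s_n)=\tfrac1{(n+1)!}\sum_\pi\operatorname{sgn}(\pi)\,f_1(a_{\pi0},\dots,a_{\pi p})\,f_2(b_{\pi p},\dots,b_{\pi n}).\tag{5}$$
It is an alternating bounded $\Gamma$-invariant cocycle with $\|P\|_\infty\le\|f_1\|_\infty\|f_2\|_\infty$. Let $\hat P$ be the singular cocycle on $M$ obtained from it through $\alpha$, as in (2). For surfaces the bound on $\|P\|_\infty$ can be improved.

**Lemma 4.** For $p=q=2$ and $f_1=f_2=\mathrm{or}$ one has $\|P\|_\infty\le\frac23$. If $x_0,\dots,x_4$ and $y_0,\dots,y_4$ are both distinct and in positive cyclic order, then $P((x_0,y_0),\dots,(x_4,y_4))=\frac13$.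

*Proof.* **Step 1: rewrite $P$.** Let $x_j$ and $y_j$ be the entries in $A_1$ and $A_2$. In (5) group the $120$ permutations by $j=\pi(2)$ and the unordered pairs $\{\pi0,\pi1\}$, $\{\pi3,\pi4\}$. Swapping $\pi0,\pi1$ changes both $\operatorname{sgn}(\pi)$ and the first factor by a sign, and similarly for $\pi3,\pi4$, so the four permutations in a group contribute equally. Moving $j$ from the middle to the front of $(\pi0,\pi1,j,\pi3,\pi4)$ is an even permutation, and $\mathrm{or}(x_a,x_b,x_j)=\mathrm{or}(x_j,x_a,x_b)$. Bringing $j$ from its natural place to the front costs $(-1)^j$. Hence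
$$P=\frac1{30}\sum_{j=0}^4(-1)^jE_j.\tag{6}$$
Here we number the other four indices $1,\dots,4$ in increasing order, write $\alpha_{ab}=\mathrm{or}(x_j,x_a,x_b)$ and $\beta_{ab}=\mathrm{or}(y_j,y_a,y_b)$, and have
$$E_j=\alpha_{12}\beta_{34}-\alpha_{13}\beta_{24}+\alpha_{14}\beta_{23}+\alpha_{23}\beta_{14}-\alpha_{24}\beta_{13}+\alpha_{34}\beta_{12}=\tfrac14\sum_{\rho\in S_4}\operatorname{sgn}(\rho)\,\alpha_{\rho1\rho2}\beta_{\rho3\rho4}.$$

**Step 2: distinct entries.** Let all $x$'s be distinct and all $y$'s be distinct. Then $\alpha$ and $\beta$ are the sign functions of linear orders on $\{1,2,3,4\}$: $\alpha_{ab}=1$ means that $a$ precedes $b$ on $S^1\setminus\{x_j\}$. By the last formula a renumbering changes $E_j$ only by the sign of the renumbering, so to bound $|E_j|$ we may assume $\alpha_{ab}=1$ for $a<b$. Then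
$$E_j=\beta_{12}-\beta_{13}+\beta_{14}+\beta_{23}-\beta_{24}+\beta_{34},\tag{7}$$
an even integer in $[-6,6]$. The value $6$ would need $\beta_{12}=1,\beta_{13}=-1,\beta_{23}=1$: in the order of $\beta$, $1$ before $2$, $2$ before $3$, $3$ before $1$. This is impossible. The value $-6$ would need $2$ before $1$, $1$ before $3$, $3$ before $2$, also impossible. So $|E_j|\le4$ and $|P|\le\frac{5\cdot4}{30}=\frac23$.

**Step 3: coinciding entries.** Replace coinciding points by nearby distinct points in uniformly random order, independently for the $x$'s and the $y$'s. The expectation of each value of $\mathrm{or}$ is its original value: it is unchanged for triples of distinct points, and has mean $0$ by symmetry if two or three points coincide. In every term of $P$ the two factors are independent. So the original $P$ is the average of values of the same expression at distinct points, and $|P|\le\frac23$.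

**Step 4: the value $\frac13$.** Seen from $x_j$, the order is $j+1,\dots,4,0,\dots,j-1$, and the same for the $y$'s. Renumbering the four indices along this order moves a block of $j$ past a block of $4-j$, a permutation of sign $(-1)^{j(4-j)}=(-1)^j$. After that $\alpha_{ab}=\beta_{ab}=1$ for $a<b$, and (7) gives $1-1+1+1-1+1=2$. So $E_j=(-1)^j\cdot2$, and (6) gives $P=\frac{5\cdot2}{30}=\frac13$. $\square$

Now repeat the argument of Lemma 3 for the product. Let $c,c'$ be two lf fundamental cycles of $M$ of finite norm, $c-c'=\partial e$, and remove the finite part $e_0$ of $e$ meeting $K_1\times K_2$. What is left is $z=c-c'-\partial e_0=\partial(e-e_0)$, an $\ell^1$-cycle in the end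
$$V:=M\setminus(K_1\times K_2)=(U_1\times M_2)\cup(M_1\times U_2).$$
We would need $\langle\hat P,z\rangle=0$. On simplices contained in $U_1\times M_2$ or in $M_1\times U_2$ this is fine: one coordinate has constant label and $\hat P$ vanishes. But a simplex of $V$ need not be contained in either set, and $\hat P$ does not vanish on all simplices of $V$.

Here is one on which it does not, for surfaces. The sets $A_i$ are infinite, so choose $a_0,\dots,a_4\in A_1$ and $b_0,\dots,b_4\in A_2$, each in positive cyclic order, and points $x^j\in\widetilde U_{1,a_j}\times\widetilde U_{2,b_j}$. The preimage $\widetilde V$ of $V$ is path-connected. Indeed, if one coordinate is in a horoball, the other may be moved freely, in particular into any horoball, after which the first may be moved. So there is a map to $\widetilde V$ from the star with center $o$ and five legs that sends the end of leg $j$ to $x^j$. Compose it with the map from $\Delta^4$ to the star that sends a point with barycentric coordinate $t_j>\frac12$ to the point of leg $j$ at parameter $2t_j-1$, and all other points to $o$. The result is a simplex in $\widetilde V$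 with vertices $x^j$. On its image in $V$, $\hat P=\frac13$ by Lemma 4.

Nor can we write $\langle\hat P,z\rangle=\langle\delta\hat P,e-e_0\rangle$, because $e-e_0$ may have infinite norm and infinitely many simplices in the support of $\hat P$. This is the exact point where duality stops: it remains to show that $\hat P$ pairs to zero with every $\ell^1$-cycle in $V$. We do this by finding a tree on whose edges $\hat P|_V$ is defined, and applying Proposition 1.

## 6. Proof of Proposition 1

We use four facts about a closed subtree $D\subset T$.

- (i) For $c\in D$ the geodesic $[x,c]$ meets $D$ exactly in $[\mathrm{pr}_Dx,c]$.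
- (ii) If $\mathrm{pr}_Dx\ne\mathrm{pr}_Dx'$, then $[x,x']$ meets $D$: the concatenation of $[x,\mathrm{pr}_Dx]$, $[\mathrm{pr}_Dx,\mathrm{pr}_Dx']\subset D$ and $[\mathrm{pr}_Dx',x']$ has no backtracking by (i), so it is the geodesic. Hence a connected set disjoint from $D$ has a single projection to $D$.
- (iii) If $u\in[x,\mathrm{pr}_Dx]$ then $\mathrm{pr}_Du=\mathrm{pr}_Dx$. This follows from (i).
- (iv) If $D'\subset D$ is another closed subtree, then $\mathrm{pr}_{D'}\mathrm{pr}_D=\mathrm{pr}_{D'}$: for $c\in D'$ the geodesic $[x,c]$ passes through $\mathrm{pr}_Dx$, and before that point it is outside $D\supset D'$.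

Also, $\mathrm{pr}_D$ is continuous. The *hull* of finitely many edges is the finite subtree spanned by their midpoints.

**Step 1: the sum (1) is finite and depends only on $\omega\cap Y$, where $Y$ is the hull of $e_0,\dots,e_k$.** Let $C$ be a piece.

Suppose first $C\cap Y=\emptyset$. Then $Y\cap\overline C$ is convex and contained in the discrete set $\omega$, so it is empty or one point $y$. In the first case all $\mathrm{pr}_Ce_i$ coincide by (ii). In the second, each geodesic $[e_i,y]\subset Y$ meets $\overline C$ only in $y$, so all $\mathrm{pr}_Ce_i=y$. Either way the term of $C$ is $0$, since $f$ is alternating and $k\ge1$.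

Suppose now $C\cap Y\ne\emptyset$. The set $C\cap Y$ is convex, so connected, and a connected subset of $Y\setminus\omega$ containing it lies in $C$. So $C\cap Y$ is one of the finitely many components of $Y\setminus\omega$. Let $e\in Y\cap E$ and $c\in C\cap Y$. By (i), $[e,c]\subset Y$ enters $\overline C$ at $\mathrm{pr}_Ce$. Interior points of $[\mathrm{pr}_Ce,c]$ are not endpoints of $\overline C$, hence lie in $C\cap Y$. Therefore $\mathrm{pr}_Ce\in\overline{C\cap Y}$, and $\mathrm{pr}_Ce$ is the projection of $e$ inside $Y$ to $\overline{C\cap Y}$. It depends only on $Y$ and $\omega\cap Y$.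

**Step 2: $\|\tau_\omega F\|_\infty\le\|F\|_\infty$.** We show that for $k\ge2$ at most one piece $C$ has $\mathrm{pr}_Ce_0,\dots,\mathrm{pr}_Ce_k$ pairwise distinct. As $F$ vanishes on tuples with repetitions, at most one term of $\tau_\omega F$ is then non-zero.

Suppose $C\ne C'$ both have this property. As $C'$ is disjoint from $C$ and from $\omega$, $C'\cap\overline C=\emptyset$, so by (ii) and continuity $\mathrm{pr}_C(\overline{C'})=\{s\}$ for one point $s$. Likewise $\mathrm{pr}_{C'}(\overline C)=\{s'\}$. Let $\mathrm{pr}_Ce_i\ne s$. The geodesic from $e_i$ to $\mathrm{pr}_{C'}e_i\in\overline{C'}$ has endpoints with different projections to $\overline C$, so by (ii) it meets $\overline C$ in a point $u$. By (iii), $\mathrm{pr}_{C'}e_i=\mathrm{pr}_{C'}u=s'$. At most one index has $\mathrm{pr}_Ce_i=s$, so at least $k\ge2$ indices have $\mathrm{pr}_{C'}e_i=s'$. This contradicts distinctness.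

**Step 3: one more cut changes $\tau_\omega F$ by the coboundary of a controlled function.** Let $s\in E\setminus\omega$ and let $C\ni s$ be its piece. Then $C\setminus\{s\}$ has two components $C_1,C_2$, with $\overline C=\overline{C_1}\cup\overline{C_2}$ and $\overline{C_1}\cap\overline{C_2}=\{s\}$. The pieces of $\omega\cup\{s\}$ are those of $\omega$ with $C$ replaced by $C_1,C_2$, so
$$\tau_{\omega\cup s}F-\tau_\omega F=F\circ\mathrm{pr}_{C_1}+F\circ\mathrm{pr}_{C_2}-F\circ\mathrm{pr}_C,$$
where $\mathrm{pr}$ is applied to all entries. Put $\kappa(y_0,\dots,y_{n-1})=F(s,y_0,\dots,y_{n-1})$. Evaluating $\delta F=0$ on $(s,y_0,\dots,y_n)$ gives $F-\delta\kappa=0$. Hence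
$$\tau_{\omega\cup s}F-\tau_\omega F=-\delta h^\omega_s,\qquad h^\omega_s=\kappa\circ\mathrm{pr}_C-\kappa\circ\mathrm{pr}_{C_1}-\kappa\circ\mathrm{pr}_{C_2}.\tag{8}$$
Let $y_i=\mathrm{pr}_Ce_i$. By (iv), $\mathrm{pr}_{C_j}e_i=\mathrm{pr}_{C_j}y_i$.

- If all $y_i\in\overline{C_1}$, then $\mathrm{pr}_{C_1}y_i=y_i$ and $\mathrm{pr}_{C_2}y_i=s$, so $h^\omega_s=\kappa(y)-\kappa(y)-F(s,s,\dots,s)=0$. The same holds for $C_2$.
- Otherwise some $y_i$ lies strictly on one side of $s$ and some $y_j$ strictly on the other. Each of the last two terms of $h_s^\omega$ is then a value of $F$ with $s$ occurring twice, so it vanishes, and $h^\omega_s(e_0,\dots,e_{n-1})=F(s,y_0,\dots,y_{n-1})$.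

We record four consequences. First, $|h_s^\omega|\le\|F\|_\infty$. Second, $h_s^\omega\ne0$ forces the $y_i$ to be pairwise distinct. Third, it forces $s\in\operatorname{hull}(e_0,\dots,e_{n-1})$: the geodesic from $e_i$ to $s\in\overline C$ passes through $y_i$, so $e_i$ is on the same side of $s$ as $y_i$ when $y_i\ne s$, and in the second case $s$ separates $e_i$ from $e_j$. Fourth, $h_s^\omega(e_0,\dots,e_{n-1})$ depends only on $\omega\cap\operatorname{hull}(e_0,\dots,e_{n-1})$. It is $0$ if $s$ is outside the hull, and otherwise $C$ meets the hull, so Step 1 shows that the $y_i$, which determine the value, depend only on this set.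

**Step 4: averaging.** Let $\omega$ contain each edge independently with probability $p$. By locality all expectations below are finite sums. Put $A_p=\mathbb E_p[\tau_\omega F]$ and
$$B_p(e_0,\dots,e_{n-1})=\sum_{s\in E}\mathbb E_p\big[h_s^{\omega\setminus\{s\}}(e_0,\dots,e_{n-1})\big],$$
where only $s$ in the hull contribute. For fixed arguments both are polynomials in $p$. For $g\in H$ one has $h^{g\omega}_{gs}(ge_0,\dots,ge_{n-1})=h^\omega_s(e_0,\dots,e_{n-1})$, and the law of $\omega$ is $H$-invariant, so $B_p$ is $H$-invariant.

For a function $\Phi$ of finitely many edges,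
$$\tfrac{d}{dp}\mathbb E_p\Phi(\omega)=\sum_s\mathbb E_p[\Phi(\omega\cup s)-\Phi(\omega\setminus s)].$$
Indeed, give each edge $s$ its own probability $p_s$. The expectation is affine in $p_s$ with slope $\mathbb E[\Phi(\omega\cup s)-\Phi(\omega\setminus s)]$, and the chain rule on the diagonal gives the formula. Apply it to $\Phi(\omega)=\tau_\omega F(e_0,\dots,e_n)$ and use (8) for $\omega\setminus s$. Adding the $s$ that lie outside the hull of a face changes nothing, since $h_s$ vanishes there, and so
$$\tfrac{d}{dp}A_p=-\delta B_p.\tag{9}$$

**Step 5: $\|B_p\|_\infty\le\frac{2n}p\|F\|_\infty$ for $0<p\le1$.** This is where $n\ge3$ enters. Fix $e_0,\dots,e_{n-1}$ and let $m$ be the median of $e_0,e_1,e_2$, the common point of the three geodesics between them. Suppose $h_s^{\omega\setminus s}(e_0,\dots,e_{n-1})\ne0$, and let $C$ be the piece of $\omega\setminus s$ containing $s$. We claim $m\in\overline C$. Otherwise $\overline C$ lies in one component of $T\setminus m$. Each component of $T\setminus m$ contains at most one of $e_0,e_1,e_2$, because $m$ lies on the geodesic between any two of them. So for at least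 two of the three, the geodesics to $\overline C$ pass through $m$, and both project to $\mathrm{pr}_C(m)$. This contradicts the distinctness of the $y_i$.

Thus $[s,m]\subset\overline C$. Its interior points are not endpoints of $\overline C$, so they lie in $C$, and no edge of $\omega\setminus s$ lies in the open segment between $s$ and $m$. If that segment contains $j(s)$ midpoints, this has probability $(1-p)^{j(s)}$. So $\mathbb E_p|h_s^{\omega\setminus s}|\le\|F\|_\infty(1-p)^{j(s)}$.

The hull is the union of the $n$ geodesics from $m$ to the $e_i$. Each contains at most one $s$ with $j(s)=j$ for each $j\ge1$, and at most two with $j(s)=0$; two occur only if $m$ is itself a midpoint, namely $m$ and its successor. Hence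
$$|B_p|\le\|F\|_\infty\,n\Big(1+\sum_{j\ge0}(1-p)^j\Big)=\|F\|_\infty\,n\Big(1+\frac1p\Big)\le\frac{2n}p\|F\|_\infty.$$

**Step 6: conclusion.** For $p=1$ the pieces are the open stars of radius $\frac12$ around vertices. All projections of edges to such a piece are edges at one vertex, so $A_1=0$ by the hypothesis on $F$. Integrating (9) gives
$$A_\varepsilon=\delta c_\varepsilon,\qquad c_\varepsilon=\int_\varepsilon^1B_p\,dp,\qquad\|c_\varepsilon\|_\infty\le2n\log(1/\varepsilon)\,\|F\|_\infty<\infty,$$
and $c_\varepsilon$ is $H$-invariant. Put $F_\varepsilon=A_\varepsilon$. By Step 2, $\|A_\varepsilon\|_\infty\le\|F\|_\infty$. As $A_p$ is pointwise polynomial in $p$, $A_\varepsilon\to A_0=\tau_\emptyset F=F$ pointwise. $\square$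

**Check on the path.** In the example of Section 1, $h_s$ can be non-zero only if $s,y_0,y_1,y_2$ are all four edges and $s$ separates two of the $y_i$. So on increasing triples only $(1,3,4)$ with $s=2$ and $(1,2,4)$ with $s=3$ matter. For $(1,3,4)$ and $s=2$ one needs $3\notin\omega$, and the value is $F(2,1,3,4)=-1$. For $(1,2,4)$ and $s=3$ one needs $2\notin\omega$, and the value is $F(3,1,2,4)=1$. So $B_p(1,3,4)=-(1-p)$, $B_p(1,2,4)=1-p$, and $\delta B_p(1,2,3,4)=-B_p(1,3,4)+B_p(1,2,4)=2(1-p)=-\frac{d}{dp}(1-p)^2$, as (9) requires.

**Remark.** One may also integrate down to $0$: $c_0=\int_0^1B_p\,dp$ is an invariant primitive of $F$. On a tuple whose hull has $N\ge1$ edges, $|B_p|\le N\|F\|_\infty$, and splitting the integral at $p=1/N$ gives $|c_0|\le(1+2n\log N)\|F\|_\infty$. This bound is not uniform, which is why we stop at $\varepsilon$.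

## 7. From the end of the product to a bipartite graph

The notation is that of Section 5: $M_i=\operatorname{int}W_i$ with $W_i$ compact, connected, oriented, $\partial W_i\ne\emptyset$, $f_1,f_2$ are bounded alternating invariant cocycles on $A_1,A_2$ of degrees $p=\dim M_1\ge1$ and $q=\dim M_2\ge1$, and $P$ is given by (5).

**Proposition 5.** Let $n=p+q\ge3$. If $c_i$ is an lf fundamental cycle of $M_i$ with $|c_i|_1<\infty$ $(i=1,2)$, then
$$|\langle\hat f_1,c_1\rangle\,\langle\hat f_2,c_2\rangle|\le\|P\|_\infty\cdot\|M_1\times M_2\|.$$

*Proof.* **Step 1: the product cycle, and $\langle\hat P,c_1\times c_2\rangle=\langle\hat f_1,c_1\rangle\langle\hat f_2,c_2\rangle$.** Recall the shuffle product: $\sigma\times\tau$ is a signed sum of $\binom np$ simplices, one for each monotone lattice path from $(0,0)$ to $(p,q)$, whose vertices are the pairs $(v_i,w_j)$ along the path. The path that makes all $\sigma$-steps first has sign $+1$. Put $c=c_1\times c_2$.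

It is locally finite: a compact subset of $M$ lies in some $L_1\times L_2$ with $L_i$ compact, and the simplices of $\sigma\times\tau$ lie in $\operatorname{im}\sigma\times\operatorname{im}\tau$. It is a fundamental cycle: near $(x_1,x_2)$ only the simplices of $c_1$ through $x_1$ and those of $c_2$ through $x_2$ matter, and the product of the orientation generators is the orientation generator. Moreover
$$|c_1\times c_2|_1\le\tbinom np|c_1|_1|c_2|_1.\tag{10}$$

By Section 3, $f_1\cup f_2$ and its alternation $P$ differ by the coboundary of a bounded invariant function on tuples in $A_1\times A_2$. So $\hat P$ and $\mathrm{pr}_1^*\hat f_1\cup\mathrm{pr}_2^*\hat f_2$ differ by the coboundary of a bounded cochain, and they agree on the $\ell^1$-cycle $c$. On a shuffle simplex of $\sigma\times\tau$ the cup product evaluates $f_1$ on the $\sigma$-coordinates of the first $p+1$ vertices. Unless the first $p$ steps are all $\sigma$-steps, one of these coordinates is repeated and the value is $0$, as $f_1$ is alternating. The remaining simplex contributes $\hat f_1(\sigma)\hat f_2(\tau)$. Summing over $\sigma,\tau$, absolutely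 convergently, gives the claim.

**Step 2: $\langle\hat P,z\rangle=0$ for every $\ell^1$-cycle $z\in C_n^{\ell^1}(M)$ all of whose simplices lie in $V=M\setminus(K_1\times K_2)$.** This is done in four parts.

*The graph.* Let $\widetilde V\subset\widetilde M_1\times\widetilde M_2$ be the preimage of $V$. Let $X$ be the complete bipartite graph on $A_1\sqcup A_2$, with one edge $(a,b)$ for all $a\in A_1$, $b\in A_2$. It is connected, and $\Gamma$ acts on it. Choose continuous $\rho_i:M_i\to[0,1)$ with zero set $K_i$, and write $\rho_i$ also for its lift to $\widetilde M_i$. On $\widetilde V$ at least one of $\rho_1(x_1),\rho_2(x_2)$ is positive. Define $\Phi:\widetilde V\to X$ as follows.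

- If $x_1\in\widetilde U_{1,a}$ and $x_2\in\widetilde U_{2,b}$, then $\Phi(x_1,x_2)$ is the point of the edge $(a,b)$ with barycentric coordinates $\frac{\rho_1}{\rho_1+\rho_2}$ at $a$ and $\frac{\rho_2}{\rho_1+\rho_2}$ at $b$.
- If $x_1\in\widetilde U_{1,a}$ and $\rho_2(x_2)=0$, it is the vertex $a$.
- If $\rho_1(x_1)=0$ and $x_2\in\widetilde U_{2,b}$, it is the vertex $b$.

Small neighborhoods of $x_i$ meet at most one $\widetilde U_{i,\cdot}$. So each point of $\widetilde V$ has a neighborhood that is mapped into one closed edge by the formula of the first case. Hence $\Phi$ is continuous, and it is $\Gamma$-equivariant.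

As a picture, take $M_1=M_2=\mathbb R$ and $K_i=[-1,1]$. (Here $n=2$, so the proposition itself does not apply.) Then $A_i=\{-,+\}$, $X$ is a $4$-cycle, and $V$ is the plane minus a square. $\Phi$ sends the four open quadrants at the corners onto the open edges and the four strips to the vertices, and going once around the square goes once around $X$. The universal cover of $X$ is a line.

*The tree.* Let $\mathsf q:T\to X$ be the universal cover, a tree, and let $G'$ be the group of pairs $(g,\gamma)$ with $\gamma\in\Gamma$ and $g$ an automorphism of $T$ with $\mathsf qg=\gamma\mathsf q$. It acts on $T$ through $g$. Let $\lambda:E(T)\to A_1\times A_2$ be the label map, so $\lambda(ge)=\gamma\lambda(e)$. For $x=(x_1,x_2)\in\widetilde V$ and $t\in\mathsf q^{-1}(\Phi(x))$ let $\epsilon(x,t)$ be the edge of $T$ that contains $t$ and has label $(\alpha_1(x_1),\alpha_2(x_2))$. It exists and is unique.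

- If $t$ is interior to an edge over $(a,b)$, then $x_1\in\widetilde U_{1,a}$ and $x_2\in\widetilde U_{2,b}$, so $\alpha(x)=(a,b)$.
- If $t$ lies over the vertex $a\in A_1$, then $x_1\in\widetilde U_{1,a}$, so $\alpha_1(x_1)=a$. As $\mathsf q$ is a covering, exactly one edge at $t$ has label $(a,\alpha_2(x_2))$.
- If $t$ lies over a vertex $b\in A_2$, then $x_2\in\widetilde U_{2,b}$, so $\alpha_2(x_2)=b$, and exactly one edge at $t$ has label $(\alpha_1(x_1),b)$.

For $(g,\gamma)\in G'$ the edge $g\,\epsilon(x,t)$ contains $gt$ and has label $\gamma\alpha(x)=\alpha(\gamma x)$, so $\epsilon(\gamma x,gt)=g\,\epsilon(x,t)$.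

*Simplices give tuples of edges.* For a simplex $\sigma:\Delta^k\to V$ choose a lift $\tilde\sigma$ to $\widetilde V$ and a lift $\theta$ of $\Phi\tilde\sigma$ to $T$, and put $\epsilon_j=\epsilon(\tilde\sigma(v_j),\theta(v_j))$. Another choice of $\tilde\sigma$ is $\gamma\tilde\sigma$ with $\gamma\in\Gamma$. The action of $\gamma$ on $X$ lifts to $T$, and two lifts of a map from a simplex differ by a deck transformation. So any other choice of the pair has the form $(\gamma\tilde\sigma,g\theta)$ with $(g,\gamma)\in G'$. Hence $(\epsilon_j)_j$ is well defined up to $G'$, and it is compatible with faces. Each bounded $G'$-invariant function $u$ on $E(T)^{k+1}$ therefore defines a bounded cochain $\hat u$ on $V$, by $\hat u(\sigma)=u(\epsilon_0,\dots,\epsilon_k)$, and $\widehat{\delta u}=\delta\hat u$.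

*Applying Proposition 1.* Let $F=P\circ\lambda$, with $\lambda$ applied to all entries. As $\lambda(\epsilon_j)=\alpha(\tilde\sigma(v_j))$, we have $\hat F=\hat P$ on simplices in $V$. The function $F$ is bounded, alternating and $G'$-invariant, and $\delta F=0$. It vanishes on tuples of edges at one vertex: over $a\in A_1$ all $A_1$-labels equal $a$, and every term of (5) contains $f_1(a,\dots,a)=0$ because $f_1$ is alternating of degree $p\ge1$; over $b\in A_2$ the same holds with $f_2$. As $n\ge3$, Proposition 1 with $H=G'$ gives $F_\varepsilon=\delta c_\varepsilon$ with $c_\varepsilon$ bounded and $G'$-invariant, $\|F_\varepsilon\|_\infty\le\|F\|_\infty$, and $F_\varepsilon\to F$ pointwise. Since $z$ is an $\ell^1$-cycle in $V$,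
$$\langle\hat F_\varepsilon,z\rangle=\langle\delta\hat c_\varepsilon,z\rangle=0.$$
By dominated convergence, with the summable bound $\|F\|_\infty|a_\sigma|$ for the coefficients $a_\sigma$ of $z$, $\langle\hat P,z\rangle=\lim_{\varepsilon\to0}\langle\hat F_\varepsilon,z\rangle=0$.

**Step 3: comparison with an arbitrary cycle.** Let $c'$ be any lf fundamental cycle of $M$ with $|c'|_1<\infty$. Then $c-c'=\partial e$ with $e$ locally finite. Let $e_0$ be the finite part of $e$ consisting of the simplices meeting the compact set $K_1\times K_2$. Then $z=c-c'-\partial e_0=\partial(e-e_0)$ is a cycle of finite norm with all simplices in $V$. Since $\langle\hat P,\partial e_0\rangle=\langle\delta\hat P,e_0\rangle=0$, Step 2 gives $\langle\hat P,c\rangle-\langle\hat P,c'\rangle=\langle\hat P,z\rangle+\langle\hat P,\partial e_0\rangle=0$. So $|\langle\hat P,c\rangle|=|\langle\hat P,c'\rangle|\le\|P\|_\infty|c'|_1$. Take the infimum over $c'$ and use Step 1. $\square$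

## 8. Proof of Theorem A

**Upper bound.** Lemma 2 gives lf fundamental cycles of $M_1$ and $M_2$ of finite norm, so (10) already shows $\|M_1\times M_2\|<\infty$. Taking the infimum over $c_1,c_2$ in (10) gives the product inequality quoted in Section 2. With (4),
$$\|M_1\times M_2\|\le\tbinom42\cdot2|\chi(M_1)|\cdot2|\chi(M_2)|=24\,\chi(M_1)\chi(M_2).$$

**Lower bound.** Use the cusp neighborhoods of Section 4 to define the labels, and take $f_1=f_2=\mathrm{or}$, so $p=q=2$ and $n=4\ge3$. Let $c_i$ be finite-norm lf fundamental cycles from Lemma 2. By Lemma 3, $\langle\widehat{\mathrm{or}},c_i\rangle=2|\chi(M_i)|$. By Lemma 4, $\|P\|_\infty\le\frac23$. Proposition 5 gives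
$$4\,\chi(M_1)\chi(M_2)\le\tfrac23\,\|M_1\times M_2\|,\qquad\text{i.e.}\qquad\|M_1\times M_2\|\ge6\,\chi(M_1)\chi(M_2)>0.\qquad\square$$

## 9. Proof of Theorem B

The upper bound is (10) with the infimum taken over $c_1,c_2$. For the lower bound we may assume $\|M_1\|,\|M_2\|>0$. A one-dimensional open manifold is $\mathbb R$, and $\|\mathbb R\|=\infty$ by Section 2. As $\|M_i\|<\infty$, we have $p,q\ge2$ and $n\ge4$, so Proposition 5 is available. What must be produced is a bounded cocycle on the label set $A_i$ that detects $\|M_i\|$. In Theorem A this was $\mathrm{or}$.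

**Step 1: a cocycle on $M_i$, by Hahn–Banach.** Fix finite-norm lf fundamental cycles $c_i$, and let
$$d_i=\inf\{|c_i+\partial d|_1:d\in C^{\ell^1}_{\dim M_i+1}(M_i)\}.$$
Replacing $d$ by a finite truncation changes $|c_i+\partial d|_1$ arbitrarily little, because $\partial$ is bounded. For finite $d$ the chain $c_i+\partial d$ is an lf fundamental cycle. So $d_i\ge\|M_i\|>0$. The number $d_i$ is the distance from $c_i$ to the closure of the space of boundaries. By the Hahn–Banach theorem there is a bounded function $g_i$ on singular simplices with $\|g_i\|_\infty\le1$, $\langle g_i,c_i\rangle=d_i$, that vanishes on boundaries, that is, a bounded cocycle.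

**Step 2: from $M_i$ to $\Gamma_i$.** Let $H_b^k(\Gamma_i)$ be the cohomology of bounded invariant functions on $\Gamma_i^{k+1}$ and $H_b^k(M_i)$ that of bounded singular cochains, with the seminorms induced by $\|\cdot\|_\infty$. We use Gromov's theorem (Gromov, Ivanov): for a $\Gamma_i$-equivariant map of sets $r_i:\widetilde M_i\to\Gamma_i$, the map that sends a bounded invariant cocycle $\varphi$ on $\Gamma_i^{k+1}$ to the cochain $\sigma\mapsto\varphi(r_i\tilde\sigma(v_0),\dots,r_i\tilde\sigma(v_k))$ induces an isometric isomorphism $H_b^k(\Gamma_i)\to H_b^k(M_i)$. The class of $g_i$ has seminorm at most $1$. So for each $\eta>0$ there is a bounded invariant cocycle $\varphi_i$ on $\Gamma_i$ with $\|\varphi_i\|_\infty\le1+\eta$ whose pullback by $r_i$ differs from $g_i$ by the coboundary of a bounded cochain.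

**Step 3: from $\Gamma_i$ to $A_i$, using amenability.** Drop the index $i$ and let $k=\dim M_i$. A *mean* on $\Gamma$ is a positive linear functional on bounded functions on $\Gamma$ with value $1$ on the constant $1$; we write it as an integral. The stabilizers of $\Gamma$ on $A$ are conjugates of the $\pi_1$-images of boundary components, hence amenable. For orbit representatives $a\in A$ choose a mean $\mu_a$ on $\Gamma$ invariant under left multiplication by $\operatorname{Stab}(a)$ (an invariant mean on $\operatorname{Stab}(a)$, viewed on $\Gamma$), and put $\mu_{\gamma a}=\gamma_*\mu_a$. By the invariance this is well defined, and $a\mapsto\mu_a$ is equivariant.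

For $y\in\widetilde M$ let $\nu^0_y=\delta_{r(y)}$ (evaluation at $r(y)$) and $\nu^1_y=\mu_{\alpha(y)}$; both are equivariant in $y$. For tuples in $\widetilde M\times\{0,1\}$ put
$$I\big((y_0,\epsilon_0),\dots,(y_k,\epsilon_k)\big)=\int\!\cdots\!\int\varphi(g_0,\dots,g_k)\,d\nu^{\epsilon_k}_{y_k}(g_k)\cdots d\nu^{\epsilon_0}_{y_0}(g_0),$$
where the iterated means are always taken in this order of positions. (The order matters, as iterated means need not commute.) $I$ is $\Gamma$-invariant and $|I|\le\|\varphi\|_\infty$. It is a cocycle: for a tuple of length $k+2$, the $i$-th face of $\varphi$ does not depend on $g_i$. As means equal $1$ on constants, inserting the mean over $g_i$ at its place in the order changes nothing. So $\delta I$ is the iterated mean of $\delta\varphi=0$.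

With all $\epsilon_l=0$, $I$ is $\varphi\circ r$. With all $\epsilon_l=1$, $I$ is $f'\circ\alpha$, where
$$f'(a_0,\dots,a_k)=\int\!\cdots\!\int\varphi(g_0,\dots,g_k)\,d\mu_{a_k}(g_k)\cdots d\mu_{a_0}(g_0).$$
The same argument shows that $f'$ is a $\Gamma$-invariant cocycle on $A$ with $\|f'\|_\infty\le\|\varphi\|_\infty$. To compare the two, write $y=(y,0)$, $y'=(y,1)$ and use the prism operator
$$S(y_0,\dots,y_l)=\sum_{j=0}^l(-1)^j(y_0,\dots,y_j,y_j',\dots,y_l'),\qquad\partial S+S\partial=(y_0',\dots,y_l')-(y_0,\dots,y_l).$$
The function $h=I\circ S$ on $\widetilde M^{k}$ is bounded by $k\|\varphi\|_\infty$ and invariant. Since $I\circ\partial=0$,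
$$\delta h=I\circ S\circ\partial=f'\circ\alpha-\varphi\circ r.$$
Finally let $f$ be the alternation of $f'$. By Section 3, $f$ and $f'$ differ by the coboundary of a bounded invariant function on tuples in $A$.

**Step 4: conclusion.** We have bounded alternating invariant cocycles $f_i$ on $A_i$ with $\|f_i\|_\infty\le1+\eta$ and $\hat f_i-g_i=\delta(\text{bounded})$. So $\langle\hat f_i,c_i\rangle=\langle g_i,c_i\rangle=d_i\ge\|M_i\|$. As $\|P\|_\infty\le(1+\eta)^2$, Proposition 5 gives $\|M_1\|\,\|M_2\|\le(1+\eta)^2\|M_1\times M_2\|$. Let $\eta\to0$.

For non-compact complete oriented hyperbolic manifolds of finite volume and dimension at least $2$, the boundary groups are virtually abelian, hence amenable, and $0<\|M_i\|=\operatorname{vol}(M_i)/v_{\dim M_i}<\infty$ (Gromov, Thurston). $\square$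

## 10. Proof of Theorem C

Let $M=M_1\times M_2$ and $n=\dim M$. If no lf fundamental cycle has finite norm, then $\|M\|=\infty$. So suppose $c$ is an lf fundamental cycle with $|c|_1<\infty$; we show $\|M\|=0$. The plan is to cancel the $\ell^1$-class of $c$ by an lf cycle $v'$ that is pushed to infinity along a ray in $M_1$ and does not change the fundamental class.

**Step 1: a ray and its prism operators.** Choose a proper ray $r:[0,\infty)\to M_1$. For a point $x_1\in M_1$ the set $r^{-1}(x_1)$ is compact, so after replacing $r$ by a tail we may assume that $r$ misses $x_1$. Put $\Phi_t:M_2\to M$, $\Phi_t(y)=(r(t),y)$. As $r$ is proper, a compact subset of $M$ meets $r([t,\infty))\times M_2$ only for bounded $t$. For $a<b$ and a chain $w$ in $M_2$ let $h_{a,b}(w)=(r\times\mathrm{id})_*([a,b]\times w)$ be the image of the cross product with the affine $1$-simplex from $a$ to $b$. Then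
$$\partial h_{a,b}+h_{a,b}\partial=\Phi_{b*}-\Phi_{a*},$$
and $h_{a,b}$ has norm at most $d+1$ on $d$-chains.

**Step 2: an $\ell^1$-cycle in $M_2$ that cancels $[c]$.** The projection $\mathrm{pr}_2:M\to M_2$ is surjective on $\pi_1$ with amenable kernel $\pi_1(M_1)$. By Löh's theorem (*Isomorphisms in $\ell^1$-homology*), a map of connected countable CW-complexes that is $\pi_1$-surjective with amenable kernel induces an isomorphism in $\ell^1$-homology, the homology of $C_*^{\ell^1}$. Manifolds have the homotopy type of such complexes. So $\mathrm{pr}_2$ induces an isomorphism in $\ell^1$-homology. Since $\mathrm{pr}_2\Phi_0=\mathrm{id}$, $\Phi_{0*}$ is its inverse. Choose an $\ell^1$-cycle $v$ in $M_2$ of degree $n$ with $[\Phi_{0*}v]=-[c]$ in $H_n^{\ell^1}(M)$.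

**Step 3: spreading $v$ along the ray.** The chain $\Phi_{0*}v$ need not be locally finite. Choose finite truncations $v_0=0,v_1,v_2,\dots$ of $v$ with $|v-v_k|_1\le2^{-k}$ for $k\ge1$. Put $\Delta_k=v_k-v_{k-1}$ and $w_k=\partial v_k$. The $w_k$ are finite cycles, $w_0=0$, and since $\partial v=0$,
$$|w_k|_1=|\partial(v-v_k)|_1\le(n+1)2^{-k}\quad(k\ge1).$$
Define
$$v'=\sum_{k\ge1}\Phi_{k*}\Delta_k+\sum_{k\ge1}h_{k,k+1}(w_k).$$
The $k$-th terms are finite chains in $r([k,k+1])\times M_2$, so $v'$ is locally finite. Its norm is finite because $\sum|\Delta_k|_1$ and $\sum|w_k|_1$ are. It is a cycle: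
$$\partial v'=\sum_{k\ge1}\Phi_{k*}(w_k-w_{k-1})+\sum_{k\ge1}(\Phi_{k+1*}w_k-\Phi_{k*}w_k)=\sum_{k\ge1}(\Phi_{k+1*}w_k-\Phi_{k*}w_{k-1})=0,$$
since the last sum telescopes, with $w_0=0$ and $|w_k|_1\to0$.

**Step 4: $[v']=[\Phi_{0*}v]$ in $\ell^1$-homology.** Let $g=\sum_{k\ge1}h_{0,k}(\Delta_k)$, an $\ell^1$-chain. As $\partial\Delta_k=w_k-w_{k-1}$ and $\sum_k\Delta_k=v$,
$$\partial g=\sum_{k\ge1}\Phi_{k*}\Delta_k-\Phi_{0*}v-\sum_{k\ge1}h_{0,k}(w_k-w_{k-1}),\qquad\sum_{k\ge1}h_{0,k}(w_k-w_{k-1})=\sum_{k\ge1}(h_{0,k}-h_{0,k+1})(w_k),$$
where $w_0=0$ is used and all sums converge absolutely. Hence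
$$v'-\Phi_{0*}v=\partial g+\sum_{k\ge1}\big(h_{0,k}+h_{k,k+1}-h_{0,k+1}\big)(w_k).$$
Let $s_k$ be the affine $2$-simplex $[0,k,k+1]\to[0,\infty)$. Since $\partial w_k=0$, we have $\partial(s_k\times w_k)=([k,k+1]-[0,k+1]+[0,k])\times w_k$. So the $k$-th summand is the boundary of $(r\times\mathrm{id})_*(s_k\times w_k)$, whose norm is at most $\binom{n+1}2|w_k|_1$. These norms are summable, so $v'-\Phi_{0*}v$ is the boundary of an $\ell^1$-chain, and $[v']=[\Phi_{0*}v]=-[c]$ in $H_n^{\ell^1}(M)$.

**Step 5: conclusion.** The cycle $v'$ lies in $r([0,\infty))\times M_2$, so it misses a point $x=(x_1,y)$ of $M$. Hence it is $0$ in $H_n^{lf}(M;\mathbb R)\cong H_n(M,M\setminus x;\mathbb R)$. Thus $c+v'$ is an lf fundamental cycle of finite norm whose $\ell^1$-class is $0$, that is, $c+v'=\partial d$ with $d$ an $\ell^1$-chain. Let $d_m\to d$ be finite truncations. The chains $c+v'-\partial d_m$ are lf fundamental cycles, and their norms $|\partial(d-d_m)|_1\le(n+2)|d-d_m|_1$ tend to $0$. So $\|M\|=0$. $\square$
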